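# Convex combinations of S-implications with involutive negations

## 1. Three averages computed by hand

Take the function $S_P(x,y)=x+y-xy$ on $[0,1]^2$, the usual "probabilistic or". From a decreasing function $N$ with $N(0)=1$, $N(1)=0$ we build an implication "not $x$, or $y$" by
$$I(x,y)=S_P(N(x),y)=N(x)+y-N(x)y=y+(1-y)N(x).$$
This is affine in $N$. Take $N_g(x)=1-x$ and $N_h(x)=1-x^2$. The average of the two implications is
$$\tfrac12\big(y+(1-y)(1-x)\big)+\tfrac12\big(y+(1-y)(1-x^2)\big)=y+(1-y)\Big(1-\frac{x+x^2}2\Big),$$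
which is again of the form $S_P(N_f(x),y)$, with $N_f(x)=1-\frac{x+x^2}{2}$. So an average of two different implications of this kind can be of the same kind. There is a flaw, though: we expect "not not $x$" to be $x$. Now $N_g(N_g(x))=x$, but $N_h(N_h(x))=1-(1-x^2)^2\neq x$ in general. What happens if we insist on $N(N(x))=x$?

Keep $N(x)=1-x$ fixed, then, and vary the "or". Let $S_L(x,y)=\min(x+y,1)$ and consider the average $M=\frac12(S_P+S_L)$. An "or" should be associative. We compute:
$$M(\tfrac12,\tfrac12)=\tfrac12(\tfrac34+1)=\tfrac78,\qquad M(\tfrac78,\tfrac14)=\tfrac12(\tfrac{29}{32}+1)=\tfrac{61}{64},$$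
$$M(\tfrac12,\tfrac14)=\tfrac12(\tfrac58+\tfrac34)=\tfrac{11}{16},\qquad M(\tfrac12,\tfrac{11}{16})=\tfrac12(\tfrac{27}{32}+1)=\tfrac{59}{64}.$$
The two bracketings of $(\frac12,\frac12,\frac14)$ give $\frac{61}{64}$ and $\frac{59}{64}$. So $M$ is not associative.

The third attempt is closer. Average $S_P$ with $S_H(x,y)=\frac{x+y-2xy}{1-xy}$. Both have the form $i^{-1}(i(x)+i(y))$: for $S_P$ take $i(x)=-\ln(1-x)$, for $S_H$ take $i(x)=\frac{x}{1-x}$. Could $\frac12(S_P+S_H)$ equal $f^{-1}(f(x)+f(y))$ for a function $f$ with $f(0)=0$ that is $C^1$ on $[0,1)$ with $f'>0$? Differentiating in $y$ at $y=0$, we get $f'(0)/f'(x)$ for the candidate, $1-x$ for $S_P$ and $(1-x)^2$ for $S_H$. So we need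
$$\frac{f'(0)}{f'(x)}=\tfrac12(1-x)+\tfrac12(1-x)^2=\tfrac12(1-x)(2-x),$$
and this determines $f$ up to a factor: $f(x)=\ln\frac{2-x}{1-x}-\ln 2$. Since $\frac{2-x}{1-x}=1+\frac1{1-x}$, the number $s=f^{-1}(f(\frac12)+f(\frac12))$ satisfies $1+\frac1{1-s}=\frac12\cdot3\cdot3=\frac92$, so $s=\frac57$. The average at $(\frac12,\frac12)$ is $\frac12(\frac34+\frac23)=\frac{17}{24}$. Now $\frac57=\frac{120}{168}$ and $\frac{17}{24}=\frac{119}{168}$. So the candidate misses the average by $\frac1{168}$.

Is there a pair for which the miss is zero, if we may vary both "or" and "not", and the weight $\frac12$ as well? And what if the generators are not differentiable, so that the calculation just made is not available?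

## 2. T-conorms, generators, and the theorem

**Definition.** A *t-conorm* is a function $S:[0,1]^2\to[0,1]$ that is commutative, associative, increasing in each variable, and satisfies $S(x,0)=x$ for all $x\in[0,1]$. A continuous t-conorm is *Archimedean* if $S(x,x)>x$ for all $x\in(0,1)$. A *fuzzy negation* is a decreasing function $N:[0,1]\to[0,1]$ with $N(0)=1$, $N(1)=0$; it is *involutive* if $N(N(x))=x$ for all $x$. For a continuous Archimedean t-conorm $S$ and an involutive fuzzy negation $N$, the *S-implication* is $I_{S,N}(x,y)=S(N(x),y)$.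

"Increasing" and "decreasing" are meant in the weak sense unless we say "strictly". The functions $S_P,S_L,S_H$ are continuous Archimedean t-conorms. The maximum is a continuous t-conorm that is not Archimedean, since $\max(x,x)=x$. An involutive negation other than $1-x$ is $N(x)=\sqrt{1-x^2}$.

The problem is posed in "Fuzzy implications satisfying convexity relations" (https://www.atlantis-press.com/article/8395.pdf): *find continuous Archimedean t-conorms $S_f,S_g,S_h$, involutive fuzzy negations $N_f,N_g,N_h$ and $c\in(0,1)$ such that for all $x,y\in[0,1]$*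
$$I_{S_f,N_f}=c\,I_{S_g,N_g}+(1-c)\,I_{S_h,N_h},\tag{1}$$
*and the three S-implications are not equal.* We read "not equal" in the weakest sense, namely not all three equal; every other reading asks for more. The answer is that no such objects exist, and it follows from the next theorem.

**Theorem A.** If (1) holds with $S_f,S_g,S_h$ continuous Archimedean t-conorms, $N_f,N_g,N_h$ involutive fuzzy negations and $c\in(0,1)$, then $N_f=N_g=N_h$ and $S_f=S_g=S_h$. Hence the three implications are equal.

No regularity beyond the definitions is assumed. We use the following textbook facts.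

**Fact 1 (Ling's representation theorem).** $S$ is a continuous Archimedean t-conorm if and only if $S(x,y)=i^{-1}\big(\min(i(x)+i(y),i(1))\big)$ for some continuous strictly increasing $i:[0,1]\to[0,\infty]$ with $i(0)=0$. This *generator* $i$ is unique up to a positive factor.

**Definition.** $S$ is *strict* if $i(1)=\infty$ and *nilpotent* if $i(1)<\infty$.

For example $S_P$ and $S_H$ are strict, with the generators given in Section 1, and $S_L$ is nilpotent with $i(x)=x$.

**Fact 2 (Steinhaus).** If $A\subset\mathbb R$ has positive Lebesgue measure, $A-A$ contains a neighborhood of $0$.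

**Fact 3.** If $A,A'\subset(0,\infty)$ are Borel, then $k(s)=\int_0^s1_A(\sigma)1_{A'}(s-\sigma)\,d\sigma$ is continuous on $(0,\infty)$, and $\int_0^\infty k=|A||A'|$. Indeed, for $s<M$ only $A\cap(0,M)$ and $A'\cap(0,M)$ matter, and the convolution of two bounded integrable functions is continuous because translations are continuous in $L^1$. The integral is computed by Fubini.

We also use Lebesgue's theorem that a monotone function is differentiable a.e. and that its derivative is the density of the absolutely continuous part of its Stieltjes measure, and the theorems of Radon–Nikodym and Fubini. We write $|E|$ or $\lambda(E)$ for Lebesgue measure; "a.e." refers to $\lambda$; $\ll$ means "absolutely continuous with respect to".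

## 3. A quadratic integral that is linear on involutions

**Step 3.1: the negations coincide.** This step removes the negations from the problem. An involutive negation is a decreasing bijection of $[0,1]$, hence strictly decreasing and continuous. Putting $y=0$ in (1) gives $N_f=cN_g+(1-c)N_h$.

For involutive $N$ we have $N(x)>y$ iff $x<N(y)$. So $|\{x:N(x)>y\}|=N(y)$, and
$$\int_0^1N(x)^2\,dx=\int_0^12y\,|\{N>y\}|\,dy=2\int_0^1y\,N(y)\,dy.\tag{2}$$
The left side is quadratic in $N$, the right side is linear. Applying (2) to all three negations, $\int N_f^2=c\int N_g^2+(1-c)\int N_h^2$. On the other hand, pointwise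
$$N_f^2=cN_g^2+(1-c)N_h^2-c(1-c)(N_g-N_h)^2 .$$
Integrating, $\int(N_g-N_h)^2=0$. By continuity $N_g=N_h$, and then $N_f=N_g=N_h=:N$.

Replacing $x$ by $N(x)$ in (1) we obtain
$$S_f=c\,S_g+(1-c)\,S_h\quad\text{on }[0,1]^2.\tag{3}$$
If two of $S_f,S_g,S_h$ are equal, (3) makes all three equal. **Standing assumption.** From here until the end of Section 14 we assume $S_g\neq S_h$, so that $S_f,S_g,S_h$ are pairwise different, and we look for a contradiction. Only (3) is used. The situation is symmetric: we may exchange $(S_g,c)$ with $(S_h,1-c)$.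

## 4. Where the t-conorms reach the value 1

Let $f,g,h$ be generators of $S_f,S_g,S_h$. For $i\in\{f,g,h\}$ put
$$n_i(x)=\min\{y:S_i(x,y)=1\}.$$
If $S_i$ is nilpotent, then $S_i(x,y)=1$ iff $i(y)\ge i(1)-i(x)$, so $i(n_i(x))=i(1)-i(x)$, and $n_i$ is a continuous strictly decreasing involution of $[0,1]$. For $S_L$ it is $1-x$. If $S_i$ is strict, then $S_i(x,y)=1$ iff $x=1$ or $y=1$, so $n_i=1$ on $[0,1)$ and $n_i(1)=0$. By (3), $S_f=1$ exactly where $S_g=S_h=1$; hence
$$n_f=\max(n_g,n_h).\tag{4}$$
In particular $S_f$ is nilpotent iff both $S_g$ and $S_h$ are.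

**Lemma 1 (local affinity).** Let $\theta,\Phi$ be continuous with $\theta(p)+\theta(q)=\Phi(p+q)$ for $(p,q)$ near $(p_0,q_0)$. Then $\theta$ near $p_0$, $\theta$ near $q_0$ and $\Phi$ near $p_0+q_0$ are affine with the same slope.

*Proof.* For small $s$, moving only $p$ or only $q$ gives
$$\theta(p_0+s)-\theta(p_0)=\Phi(p_0+q_0+s)-\Phi(p_0+q_0)=\theta(q_0+s)-\theta(q_0)=:A(s).$$
Moving both gives $A(s)+A(r)=A(s+r)$ for small $s,r$. So $A(-s)=-A(s)$, and by halving and adding, $A(ks)=kA(s)$ for dyadic $k\in[0,1]$; by continuity $A$ is linear near $0$. $\square$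

**Step 4.1: exactly one of $S_g,S_h$ strict is impossible.** By symmetry let $S_g$ be nilpotent and $S_h$ strict; then $S_f$ is strict. On the open set $\Omega=\{(x,y)\in(0,1)^2:y>n_g(x)\}$ we have $S_g=1$, so $S_f=c+(1-c)S_h$, that is
$$f(x)+f(y)=\Phi(h(x)+h(y)),\qquad \Phi(w)=f\big(c+(1-c)h^{-1}(w)\big).$$
With $\theta=f\circ h^{-1}$ this is the equation of Lemma 1 near $(h(x),h(y))$. Every $x\in(0,1)$ has a $y$ with $(x,y)\in\Omega$, because $n_g(x)<1$. So $\theta$ is locally affine on $(0,\infty)$, hence affine. As $\theta(0+)=0$, $f=kh$ with $k>0$, and $S_f=S_h$, a contradiction.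

**Step 4.2: both nilpotent with $n_g\neq n_h$ is impossible.** The method is again Lemma 1, now on the region where one t-conorm has reached $1$ and the other has not. By symmetry $O=\{n_g<n_h\}\ne\emptyset$. This set is open and contained in $(0,1)$. Let $I=(p,q)$ be a component; then $n_g=n_h$ at $p$ and at $q$. Put
$$I'=(n_h(q),n_h(p)),\qquad\Omega=\{(x,y):x\in I,\ n_g(x)<y<n_h(x)\}\ \text{(open)}.$$
If $(x,y)\in\Omega$, then $y\in I'$, since $y>n_g(x)>n_g(q)=n_h(q)$ and $y<n_h(x)<n_h(p)$. Every $x\in I$ occurs in $\Omega$. Every $y=n_h(x_0)\in I'$ (with $x_0\in I$) occurs as well: for $x<x_0$ close to $x_0$ we have $n_h(x)>y$, and $n_g(x)<y$ by continuity from $n_g(x_0)<n_h(x_0)=y$.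

On $\Omega$ we have $S_g=1$, $S_h<1$ and $S_f<1$. So $f(x)+f(y)=\Phi(h(x)+h(y))$ with $\Phi(w)=f(c+(1-c)h^{-1}(w))$ on $[0,h(1)]$. By Lemma 1, $f\circ h^{-1}$ is locally affine, hence affine, on each of the intervals $h(I)$ and $h(I')$. The two slopes coincide, because at any point $(x,y)\in\Omega$ the local slopes at $h(x)$ and $h(y)$ coincide. The common slope is positive since $f\circ h^{-1}$ is strictly increasing. Scale $h$ so that it is $1$. Then $f-h$ is constant on $\overline{I'}$.

For $x\in I$ the values $h(x)+h(y)$ with $(x,y)\in\Omega$ fill the interval $(h(x)+h(n_g(x)),\,h(1))$, because $h(x)+h(n_h(x))=h(1)$. The union over $x\in I$ is an interval $(w_0,h(1))$, and by Lemma 1 $\Phi$ has slope $1$ on it. Since $\Phi$ is continuous and $\Phi(h(1))=f(1)$, we get $\Phi(h(1)-s)=f(1)-s$, that is, with $s_0=h(1)-w_0>0$,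
$$f^{-1}(f(1)-s)=c+(1-c)\,h^{-1}(h(1)-s),\qquad0\le s\le s_0.\tag{5}$$
Now use (5) at the endpoint $p$. Let $\pi=n_g(p)=n_h(p)=n_f(p)$, the right endpoint of $I'$. For $y\in I'$ close to $\pi$ put $s=f(\pi)-f(y)=h(\pi)-h(y)\in(0,s_0]$. Since $f(p)+f(\pi)=f(1)$ and $h(p)+h(\pi)=h(1)$, we have $f(p)+f(y)=f(1)-s$ and $h(p)+h(y)=h(1)-s$. So (5) says $S_f(p,y)=c+(1-c)S_h(p,y)$, and by (3) $S_g(p,y)=1$. This contradicts $y<\pi=n_g(p)$.

**Step 4.3: both nilpotent with $n_g=n_h$ is impossible.** Here the trick of Section 3 returns, with the common involution $n:=n_g=n_h=n_f$. Fix $x\in(0,1)$. The function $F_i=S_i(x,\cdot)$ is an increasing homeomorphism $[0,n(x)]\to[x,1]$, with $i(F_i(y))=i(x)+i(y)$. For $z\in[x,1]$, using $i(n(\cdot))=i(1)-i(\cdot)$ twice,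
$$n(F_i^{-1}(z))=i^{-1}\big(i(1)-i(z)+i(x)\big)=i^{-1}\big(i(x)+i(n(z))\big)=S_i(x,n(z)).$$
(The sum $i(x)+i(n(z))$ is at most $i(1)$ since $z\ge x$.) So $M_i:=n\circ F_i^{-1}$ satisfies $M_f=cM_g+(1-c)M_h$ by (3). On the other hand, for continuous $\varphi$,
$$\int_x^1\varphi(F_i^{-1}(z))\,dz=\int_{[0,n(x)]}\varphi\,dF_i$$
is linear in $F_i$, and $F_f=cF_g+(1-c)F_h$. With $\varphi=n^2$ we get $\int M_f^2=c\int M_g^2+(1-c)\int M_h^2$. As in Section 3 this forces $M_g=M_h$, so $F_g=F_h$. Hence $S_g(x,\cdot)=S_h(x,\cdot)$ for all $x\in(0,1)$ (both equal $1$ on $[n(x),1]$), and trivially for $x=0,1$: a contradiction.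

What remains is the case that both $S_g,S_h$ are strict. There $n_i=1$ on $[0,1)$, so there is no involution to feed into this trick.

## 5. Two strict t-conorms: the smooth calculation and its two gaps

From now on $S_g,S_h$ are strict; by (4) $S_f$ is strict. Put $\psi=f^{-1}:[0,\infty)\to[0,1)$, and
$$a=g\circ f^{-1},\quad b=h\circ f^{-1},\quad\psi_g=g^{-1}=\psi\circ a^{-1},\quad\psi_h=h^{-1}=\psi\circ b^{-1}.$$
The functions $a,b$ are increasing homeomorphisms of $[0,\infty)$. If $a$ is linear, then $S_g=S_f$; if $b$ is linear, then $S_h=S_f$; both are excluded. For $u,v\ge0$ let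
$$X=\psi(u+v),\quad Y=\psi_g(a(u)+a(v)),\quad Z=\psi_h(b(u)+b(v)),\quad D=Y-Z.$$
These $X,Y,Z$ are $S_f,S_g,S_h$ at the point $(\psi(u),\psi(v))$, so (3) reads
$$X=cY+(1-c)Z.\tag{6}$$
$X,Y,Z$ are symmetric, continuous, increasing in each variable, equal to $\psi(u)$ at $v=0$, and tend to $1$ as $v\to\infty$. Hence $D(u,0)=D(0,u)=0$ and $D(u,v)\to0$ as $v\to\infty$. Since $S_g\ne S_h$, and the two agree when a coordinate is $0$ or $1$, $D(u,v)\ne0$ for some $u,v>0$.

For $S_f=S_P$, for instance, $\psi(t)=1-e^{-t}$ and $X=1-e^{-u-v}$.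

The natural first approach is to differentiate. Suppose that $\psi,a,b$ are $C^1$ on $[0,\infty)$ with positive derivatives, and $a'(0)=b'(0)=1$. Differentiating (6) in $v$ at $v=0$ gives $\psi'(u)=c\,\psi'(u)/a'(u)+(1-c)\,\psi'(u)/b'(u)$, so
$$\frac c{a'}+\frac{1-c}{b'}=1.\quad\text{Put }\rho=\frac1{a'}-\frac1{b'};\text{ then }\frac1{a'}=1+(1-c)\rho,\ \frac1{b'}=1-c\rho.$$
At a general point, $Y_u:Y_v=a'(u):a'(v)$. So $Y_v=\psi'(u+v)J/a'(u)$ and $Y_u=\psi'(u+v)J/a'(v)$ with the same $J$; likewise $Z_v=\psi'(u+v)K/b'(u)$, $Z_u=\psi'(u+v)K/b'(v)$. Since $X_u=X_v=\psi'(u+v)$, (6) gives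
$$\frac{cJ}{a'(u)}+\frac{(1-c)K}{b'(u)}=1=\frac{cJ}{a'(v)}+\frac{(1-c)K}{b'(v)}.$$
Subtracting, $c(1-c)(\rho(v)-\rho(u))(J-K)=0$. Where $\rho(u)\neq\rho(v)$ we get $J=K=1$, and so $D_v=\rho(u)\psi'(u+v)$. If, for a given $u$, the set of $v$ with $\rho(v)=\rho(u)$ is null, we integrate over $v\in(0,\infty)$:
$$0=D(u,\infty)-D(u,0)=\rho(u)\,(1-\psi(u)),$$
so $\rho(u)=0$. If $\rho$ is injective, this gives $\rho\equiv0$, a contradiction.

The calculation has two gaps.

* *Regularity.* The generators are only continuous and strictly increasing. Such a $\psi$ may have $\psi'=0$ a.e.; then dividing by $\psi'$ is meaningless, and a.e. derivatives do not determine the functions.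
* *Plateaus.* Where $\rho(u)=\rho(v)$ we learn nothing about $J,K$, and $\rho$ may have level sets of positive measure.

The first gap is closed by reading (6) as a relation between measures; (6) itself then yields $\psi'>0$ a.e. where it matters, and the absolute continuity and positivity of $a',b'$ (Sections 6–9). Then the integration above survives and shows that $\rho$ has *only* plateaus (Sections 10–12). Finally, two different plateaus interacting in a sum $t=u+v$ force $\psi'$ to be locally constant, and that is a rigid enough picture to be excluded (Sections 13–14).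

## 6. The equation as a relation between measures

**Step 6.1: the measures.** This step fixes the objects that replace derivatives. On $(0,\infty)$ let $\xi=d\psi$, $\xi_g=d\psi_g$, $\mu=da$ be the Stieltjes measures. They are nonatomic and have full support, because the functions are continuous and strictly increasing. Write $\xi=\psi'\lambda+\xi_s$ with $\xi_s\perp\lambda$, where $\psi'\in L^1$ is a Borel version of the a.e. derivative of $\psi$.

For $v\ge0$ let $m_v^f,m_v^g,m_v^h$ be the Stieltjes measures on $(0,\infty)$ of $u\mapsto X,Y,Z$ with $v$ fixed. Each has total mass $1-\psi(v)$. For each Borel $E$, the function $v\mapsto m_v^i(E)$ is Borel: for intervals it is continuous, and the general case follows from the $\pi$–$\lambda$ theorem. By (6) and the definitions,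
$$m_v^f=c\,m_v^g+(1-c)\,m_v^h,\qquad m_v^f(E)=\xi(E+v),\qquad m_v^g(E)=\xi_g(a(E)+a(v)).\tag{7}$$
In particular $m_v^f\ge\psi'(u+v)\,du$. As $v\downarrow0$, $X,Y,Z$ converge locally uniformly to $\psi(u)$; so $m_v^i\to\xi$ weakly, that is, against functions in $C_c(0,\infty)$.

For $S_f=S_P$: $\xi=e^{-t}dt$ and $m_v^f=e^{-(u+v)}du$.

**Step 6.2: the distributional derivatives.** This step replaces $X_v=\psi'(u+v)$ by a measure $P$ on $Q=(0,\infty)^2$. Let $P$ be the image of the measure $\xi(dt)\,du$ on $\{0<u<t\}$ under $(t,u)\mapsto(u,t-u)$. It is locally finite. Since $m_u^f$ is the image of $\xi|_{(u,\infty)}$ under $t\mapsto t-u$, we have $P=du\otimes m_u^f(dv)$. Also $P$ is invariant under exchanging $u$ and $v$, because $u\mapsto t-u$ preserves $du$ on $(0,t)$. For $S_f=S_P$, $P=e^{-(u+v)}du\,dv$.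

Integrating by parts on lines and using the symmetry of $X,Y,Z$, the distributional derivatives on $Q$ are the measures
$$\partial_vY=du\otimes m_u^g(dv),\qquad\partial_uY=dv\otimes m_v^g(du),$$
and similarly for $X$ and $Z$. Thus $\partial_vX=P$, and by symmetry $\partial_uX=P$. By (6), $P=c\,\partial_uY+(1-c)\,\partial_uZ$ and $P=c\,\partial_vY+(1-c)\,\partial_vZ$, with nonnegative terms. The Radon–Nikodym theorem gives Borel functions with
$$\partial_uY=\eta_1P,\ \ \partial_vY=\eta_2P,\ \ \partial_uZ=\zeta_1P,\ \ \partial_vZ=\zeta_2P,$$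
$$0\le\eta_j\le\tfrac1c,\quad0\le\zeta_j\le\tfrac1{1-c},\quad c\,\eta_j+(1-c)\,\zeta_j=1\ \ P\text{-a.e.}\tag{8}$$
Note also that if $|E|=0$, then $\{u\in E\}$ and $\{v\in E\}$ are $P$-null, since $P(\{u\in E\})=\int\xi(dt)\,|E\cap(0,t)|=0$, and $P$ is symmetric.

## 7. Integrating along the lines $u+v=t$

**Step 7.1: a basic identity.** This step turns the relation between measures into information about $\xi$ itself. By (8), $(\partial_u-\partial_v)D=\kappa P$ with $\kappa=(\eta_1-\zeta_1)-(\eta_2-\zeta_2)$, a bounded Borel function. Use the coordinates $(t,s)$ with $u=s$, $v=t-s$ (Jacobian of absolute value $1$). If $\Theta(t,s)=\varphi(s,t-s)$, then $\partial_s\Theta=(\varphi_u-\varphi_v)(s,t-s)$. So the relation becomes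
$$\partial_s\big[D(s,t-s)\big]=\tilde\kappa(t,s)\,\xi(dt)\,ds\ \text{ on }\{0<s<t\},\qquad\tilde\kappa(t,s)=\kappa(s,t-s).$$
Fix $u>0$ and $\varphi\in C_c^\infty((u,\infty))$. Test with $\varphi(t)\chi(s)$, where $\chi\in C_c^\infty((0,\inf\operatorname{supp}\varphi))$, and let $\chi$ run through mollifications of $1_{[u_1,u]}$, where $0<u_1<u$. Since $D$ is continuous and $\tilde\kappa$ is bounded, we obtain in the limit
$$\int\varphi(t)\big[D(u,t-u)-D(u_1,t-u_1)\big]dt=\int\varphi(t)\int_{u_1}^u\tilde\kappa(t,s)\,ds\,\xi(dt).$$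
As $u_1\downarrow0$, $D(u_1,t-u_1)\to D(0,t)=0$ uniformly on $\operatorname{supp}\varphi$. So for every $u>0$, as measures in $t\in(u,\infty)$,
$$D(u,t-u)\,dt=\tilde C(t,u)\,\xi(dt),\qquad\tilde C(t,u)=\int_0^u\tilde\kappa(t,s)\,ds.\tag{9}$$

**Step 7.2: $\psi'>0$ a.e. where $D$ is visible.** The left side of (9) is a density times $dt$, the right side a density times $\xi$; where $D\ne0$ this lets $\xi$ dominate $\lambda$. Let
$$T=\{t>0:\ D(u,t-u)\ne0\text{ for some }u\in(0,t)\}.$$
It is open, and nonempty by Section 5. Given $t_0\in T$, choose $u^*\in(0,t_0)$ with $D(u^*,t-u^*)\ne0$ for $t$ near $t_0$. If $E$ is a Borel set near $t_0$ with $\xi(E)=0$, then (9) gives $\int_E|D(u^*,t-u^*)|\,dt=0$, so $|E|=0$. Covering $T$ by countably many such neighborhoods, $\lambda|_T\ll\xi$. Let $\Lambda$ be a $\lambda$-null Borel set that carries $\xi_s$. The set $E=(T\cap\{\psi'=0\})\setminus\Lambda$ has $\xi(E)=0$, hence $|E|=0$. Thus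
$$\psi'>0\quad\text{a.e. on }T.\tag{10}$$

## 8. $a$ and $b$ are absolutely continuous with positive derivatives

**Step 8.1: a product formula.** This step relates null sets of $\mu=da$ to null sets of the measures $m_v^g$. The image of $\mu$ under $a$ is $\lambda$. So for Borel $E,V\subset(0,\infty)$, by (7), the substitution $\sigma=a(v)$ and Fubini,
$$\int_Vm_v^g(E)\,d\mu(v)=\int_{a(V)}\xi_g(a(E)+\sigma)\,d\sigma=\int\xi_g(ds)\int_0^s1_{a(V)}(\sigma)\,1_{a(E)}(s-\sigma)\,d\sigma.\tag{11}$$
By Fact 3 the inner integral is continuous in $s$, and its integral over $(0,\infty)$ is $|a(V)||a(E)|=\mu(V)\mu(E)$. We draw two conclusions.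

* (a) If (11) is zero, the inner integral vanishes on a set of full $\xi_g$-measure. That set is dense since $\xi_g$ has full support, so by continuity the inner integral vanishes everywhere. Hence $\mu(E)\mu(V)=0$.
* (b) If $\mu(E)=0$, then $|a(E)|=0$, and (11) with $V=(0,\infty)$ gives $m_v^g(E)=0$ for $\mu$-a.e. $v$. Since $\mu$ charges every interval $(0,\varepsilon)$, there are $v_n\downarrow0$ with $m_{v_n}^g(E)=0$.

**Lemma 2.** If $G\subset(0,\infty)$ is Borel with $\mu(G)=0$, then $\psi'=0$ a.e. on $G$. Hence $|G\cap T|=0$.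

*Proof.* Take $v_n\downarrow0$ with $m_{v_n}^g(G)=0$ from (b). On $G$ we then have $m_{v_n}^f=(1-c)m_{v_n}^h$, so
$$(1-c)\,m_{v_n}^h\ \ge\ 1_G\,m_{v_n}^f\ \ge\ 1_G(u)\,\psi'(u+v_n)\,du .$$
Test with a nonnegative function in $C_c(0,\infty)$ and let $n\to\infty$. The left side converges since $m^h_{v_n}\to\xi$ weakly, the right side since translations are continuous in $L^1$. We get $(1-c)\,\xi\ge1_G\psi'\lambda$. Comparing absolutely continuous parts, $(1-c)\psi'\ge\psi'$ a.e. on $G$, so $\psi'=0$ a.e. on $G$. By (10), $|G\cap T|=0$. $\square$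

**Step 8.2: $\mu\ll\lambda$.** Suppose $\lambda(E_0)=0<\mu(E_0)$ for some Borel $E_0$. By (7) and Fubini,
$$\int_0^\infty m_v^f(E_0)\,dv=\int\xi(dt)\,|E_0\cap(0,t)|=0 .$$
So the Borel set $V=\{v:m_v^f(E_0)=0\}$ has $\lambda(V^c)=0$. As $m_v^g\le\frac1cm_v^f$, we have $m_v^g(E_0)=0$ for $v\in V$, and (11) with $E=E_0$ is zero. By (a), $\mu(V)=0$. By Lemma 2, $|V\cap T|=0$. But $V$ has full Lebesgue measure and $|T|>0$: a contradiction. So $\mu\ll\lambda$ and $a(u)=\int_0^ua'$. By symmetry $b(u)=\int_0^ub'$.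

**Step 8.3: $a'>0$ and $b'>0$ a.e. on $T$.** The set $G=\{u\in T:a'(u)=0\}$ has $\mu(G)=\int_Ga'=0$, so $|G|=0$ by Lemma 2. By symmetry $b'>0$ a.e. on $T$.

**Step 8.4: $a'>0$ and $b'>0$ a.e. off $T$.** Here (10) is not available, but off $T$ the functions $a,b$ satisfy an additive equation. Let $B_0=(0,\infty)\setminus T$. For $t\in B_0$ and $0\le u\le t$ we have $D(u,t-u)=0$, so $X=Y=Z$ at $(u,t-u)$ by (6). Since $X=\psi(t)=\psi_g(a(t))=\psi_h(b(t))$, this means
$$a(u)+a(t-u)=a(t),\qquad b(u)+b(t-u)=b(t)\qquad(0\le u\le t,\ t\in B_0).$$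
If $|B_0|=0$ there is nothing to prove. Let $|B_0|>0$ and choose $\tau>0$ with $|B_0\cap(\tau,\infty)|>0$. By Fact 2 there is $\delta\in(0,\tau)$ such that each $d\in(0,\delta)$ equals $t_2-t_1$ with $t_1,t_2\in B_0\cap(\tau,\infty)$. For $0\le u\le\tau$,
$$a(d+u)=a\big(t_2-(t_1-u)\big)=a(t_2)-a(t_1-u)=a(t_2)-a(t_1)+a(u).$$
With $u=0$ we get $a(d)=a(t_2)-a(t_1)$. So $a(d+u)=a(d)+a(u)$ for $0<d<\delta$, $0\le u\le\tau$, and by continuity $a(u)=k_au$ on $[0,\delta]$, with $k_a>0$. Then for $t\in B_0$ and small $u>0$, $a(t-u)=a(t)-k_au$; so $a'(t)=k_a$ at every $t\in B_0$ at which $a$ is differentiable. Likewise $b(u)=k_bu$ near $0$ and $b'=k_b>0$ a.e. on $B_0$.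

So $a',b'\in(0,\infty)$ a.e. on $(0,\infty)$.

## 9. The first-order relation and the function $\rho$

**Step 9.1: differentiation at $v=0$.** Now the first line of the smooth calculation can be carried out. By (10) and Section 8, for a.e. $u\in T$ the functions $\psi,a,b$ are differentiable at $u$ with derivatives in $(0,\infty)$. Then $\psi_g=\psi\circ a^{-1}$ has derivative $\psi'(u)/a'(u)$ at $a(u)$, and $\psi_h$ has derivative $\psi'(u)/b'(u)$ at $b(u)$. Subtracting from (6) at $(u,v)$ its value at $(u,0)$ we get, as $v\downarrow0$,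
$$\psi'(u)\,v+o(v)=c\Big(\frac{\psi'(u)}{a'(u)}+o(1)\Big)a(v)+(1-c)\Big(\frac{\psi'(u)}{b'(u)}+o(1)\Big)b(v).$$
Using one such $u$, we see that $a(v)/v$ and $b(v)/v$ are bounded as $v\downarrow0$. Fix $v_n\downarrow0$ with $a(v_n)/v_n\to p$ and $b(v_n)/v_n\to q$. Dividing by $\psi'(u)v_n$,
$$\frac{cp}{a'}+\frac{(1-c)q}{b'}=1\quad\text{a.e. on }T.$$

**Step 9.2: normalization.** We show $p,q>0$ and extend the relation to a.e. point of $(0,\infty)$. If $|B_0|>0$, then $p=k_a>0$ and $q=k_b>0$ by Step 8.4; since $a'=k_a$, $b'=k_b$ a.e. on $B_0$, the relation also holds a.e. on $B_0$. Let $|B_0|=0$. If $p=0$, then $b'=(1-c)q$ a.e., so $b$ is linear, which is excluded. If $q=0$, then $a$ is linear, also excluded. So $p,q>0$ in all cases.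

Replace $g,h$ by $g/p,h/q$, that is, $a,b$ by $a/p,b/q$. This changes none of $S_i,X,Y,Z,D,\eta_j,\zeta_j$. Now
$$\frac c{a'}+\frac{1-c}{b'}=1\ \text{ a.e. on }(0,\infty),\qquad\frac{a(v_n)}{v_n}\to1.\tag{12}$$
Put
$$\rho=\frac1{a'}-\frac1{b'},\qquad\text{so that}\qquad\frac1{a'}=1+(1-c)\rho,\quad\frac1{b'}=1-c\rho.\tag{13}$$
By (12), $0<1/a'<1/c$ and $0<1/b'<1/(1-c)$, so $\rho$ is bounded. Choose Borel versions of $a',b',\rho$ with $a',b'\in(0,\infty)$ and $\rho$ bounded for which (12) and (13) hold everywhere (on the exceptional null set put $a'=b'=1$, $\rho=0$). Changes on $\lambda$-null sets of $u$ or $v$ affect only $P$-null sets, by the end of Step 6.2. The function $\rho$ is not a.e. constant: otherwise $a$ would be linear. Finally let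
$$R(u)=\int_0^u\rho\ \text{ (Lipschitz)},\qquad C(u,v)=R(u+v)-R(u)-R(v).$$

## 10. The densities $\eta_j,\zeta_j$

**Step 10.1: the ratio $\partial_uY:\partial_vY$.** This step is the rigorous form of $Y_u:Y_v=a'(u):a'(v)$. Let $\varphi\ge0$ be Borel on $Q$. By (7), $m_u^g$ is the image of $\xi_g|_{(a(u),\infty)}$ under $s\mapsto a^{-1}(s-a(u))$. With the substitution $\sigma=a(u)$, $d\sigma=a'(u)du$,
$$\int\varphi\,a'(u)\,d(\partial_vY)=\int a'(u)\,du\int\varphi(u,v)\,m_u^g(dv)=\int\xi_g(ds)\int_0^s\varphi\big(a^{-1}(\sigma),a^{-1}(s-\sigma)\big)\,d\sigma .$$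
Similarly, with $\sigma'=a(v)$,
$$\int\varphi\,a'(v)\,d(\partial_uY)=\int\xi_g(ds)\int_0^s\varphi\big(a^{-1}(s-\sigma'),a^{-1}(\sigma')\big)\,d\sigma',$$
which is the same number (put $\sigma=s-\sigma'$). Hence $P$-a.e.
$$a'(u)\,\eta_2=a'(v)\,\eta_1=:J,\qquad\text{and likewise}\qquad b'(u)\,\zeta_2=b'(v)\,\zeta_1=:K.$$

**Step 10.2: the dichotomy.** By (8), $P$-a.e.,
$$\frac{cJ}{a'(v)}+\frac{(1-c)K}{b'(v)}=1=\frac{cJ}{a'(u)}+\frac{(1-c)K}{b'(u)} .$$
Subtracting and using (13), $c(1-c)(\rho(v)-\rho(u))(J-K)=0$. If $\rho(u)\neq\rho(v)$, then $J=K$, and by (12) $J=K=1$; so $\eta_2-\zeta_2=\frac1{a'(u)}-\frac1{b'(u)}=\rho(u)$ and $\eta_1-\zeta_1=\rho(v)$. If $\rho(u)=\rho(v)$, then $a'(u)=a'(v)$ and $b'(u)=b'(v)$ by (13), so $\eta_1=\eta_2$ and $\zeta_1=\zeta_2$. Thus $P$-a.e.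
$$\rho(u)\neq\rho(v)\ \Longrightarrow\ \eta_2-\zeta_2=\rho(u);\qquad\kappa=\rho(v)-\rho(u)\ \text{ always.}\tag{14}$$

**Step 10.3: the basic identity becomes explicit.** By (14) and the definition of $P$, for $\xi$-a.e. $t$ we have $\tilde\kappa(t,s)=\rho(t-s)-\rho(s)$ for a.e. $s\in(0,t)$. So $\tilde C(t,u)=R(t)-R(t-u)-R(u)=C(u,t-u)$, and (9) reads: for every $u>0$,
$$D(u,t-u)\,dt=C(u,t-u)\,\xi(dt)\quad\text{on }(u,\infty).\tag{15}$$
Note that the plateaus do no harm here: $\kappa$ is known everywhere, although $\eta_2-\zeta_2$ is not.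

## 11. The sets $T^*$ and $B$

Let $T^*=\{t>0:C(u,t-u)\ne0\text{ for some }u\in(0,t)\}$, an open set, and $B=(0,\infty)\setminus T^*$. The function $u\mapsto C(u,t-u)$ is Lipschitz on $[0,t]$, vanishes at $u=0$, and has a.e. derivative $\rho(t-u)-\rho(u)$. Hence
$$t\in B\iff\rho(u)=\rho(t-u)\ \text{ for a.e. }u\in(0,t).\tag{16}$$
So the points of $B$ are the $t$ for which $\rho$ on $(0,t)$ is symmetric about $t/2$. Two reflections make a translation: if $t_1<t_2$ lie in $B$ and $d=t_2-t_1$, then for a.e. $u\in(0,t_1)$ we have $\rho(u)=\rho(t_1-u)=\rho(t_2-(t_1-u))$, that is,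
$$\rho(u)=\rho(u+d)\quad\text{for a.e. }u\in(0,t_1).\tag{17}$$

**Step 11.1: $\psi$ is $C^1$ on $T^*$.** Near $t_0\in T^*$ pick $u^*\in(0,t_0)$ with $C(u^*,t-u^*)\ne0$. By (15), $\xi=\frac{D(u^*,t-u^*)}{C(u^*,t-u^*)}\,dt$ there, with continuous density. So $\xi\ll\lambda$ on $T^*$ and $\psi\in C^1(T^*)$. From now on $\psi'$ on $T^*$ means this continuous function.

**Step 11.2: if $B$ has an accumulation point $\tau\in(0,\infty)$, then $\rho$ is a.e. constant on $(0,\tau/2)$.** This controls how large $B$ can be. There are $t_1<t_2$ in $B\cap(\tau/2,\infty)$ with $d=t_2-t_1$ arbitrarily small. Integrating (17), $R(u+d)-R(u)=R(d)$ for $u\in[0,\tau/2]$. For $x\in(0,\tau/2)$ and $n=\lfloor x/d\rfloor$ this gives $R(nd)=nR(d)$, so $|R(x)-nR(d)|\le d\sup|\rho|$. Here $nd\to x$ as $d\downarrow0$, and $R(d)/d$ is bounded; so $R(d)/d\to R(x)/x$ along these $d$. The limit on the left does not involve $x$. Hence $R(x)/x$ is constant on $(0,\tau/2)$, and $\rho$ is a.e. constant there.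

We distinguish two cases.

**Case 1:** $\rho$ is a.e. equal to a constant $r_0$ on some $(0,\varepsilon)$. By (13), $a(v)=v/(1+(1-c)r_0)$ there, and $a(v_n)/v_n\to1$ gives $r_0=0$. Let $\varepsilon_0$ be maximal with $\rho=0$ a.e. on $(0,\varepsilon_0)$; then $0<\varepsilon_0<\infty$, since $\rho$ is not a.e. constant. We claim that two points $t_1<t_2$ of $B\cap(\varepsilon_0,\infty)$ satisfy $d=t_2-t_1\ge\varepsilon_0$. Otherwise $\rho=0$ a.e. on $(0,d)$, and (17) gives inductively $\rho=0$ a.e. on $(0,\min(kd,t_2))$ for $k=1,2,\dots$; hence $\rho=0$ a.e. on $(0,t_2)$, against the maximality of $\varepsilon_0$. So $B\cap(\varepsilon_0,\infty)$ is countable.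

**Case 2:** otherwise. By Step 11.2, $B$ has no accumulation point in $(0,\infty)$. So $B$ is countable, and $\xi(B)=0$ because $\xi$ is nonatomic.

## 12. $\rho$ takes a.e. only countably many values

Let $U_r=\{\rho=r\}$ and $\mathcal R=\{r:|U_r|>0\}$, a countable set, and let $W=\{u:\rho(u)\notin\mathcal R\}$. We claim $|W|=0$. This is the integration over $v$ from Section 5, applied to those $u$ that do not lie on a plateau.

**Step 12.1: $P(\{u\in W,\ \rho(v)=\rho(u)\})=0$.** This makes the first alternative of (14) available on $\{u\in W\}$. Put $A_t=\{u\in W\cap(0,t):\rho(t-u)=\rho(u)\}$; the quantity in question is $\int\xi(dt)\,|A_t|$. By Fubini $\int_0^\infty|A_t|\,dt=\int_W|U_{\rho(u)}|\,du=0$. So $|A_t|=0$ for a.e. $t$, hence for $\xi$-a.e. $t\in T^*$, because $\xi\ll\lambda$ on $T^*$ (Step 11.1).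

It remains to treat $t\in B$. In Case 2, $\xi(B)=0$. In Case 1, $0\in\mathcal R$, so every $u\in A_t$ has $\rho(u)=\rho(t-u)\ne0$. Hence $u\ge\varepsilon_0$ and $t-u\ge\varepsilon_0$ for a.e. $u\in A_t$, and $|A_t|>0$ is possible only if $t>2\varepsilon_0$. But $B\cap(2\varepsilon_0,\infty)$ is countable, hence $\xi$-null.

**Step 12.2: integration over $v$.** By (14) and Step 12.1, $\eta_2-\zeta_2=\rho(u)$ $P$-a.e. on $\{u\in W\}$. For bounded Borel $E\subset W$ evaluate both sides of $\partial_vY-\partial_vZ=(\eta_2-\zeta_2)P$ on $E\times(0,\infty)$. We use $\partial_vY=du\otimes m_u^g$, $\partial_vZ=du\otimes m_u^h$, $P=du\otimes m_u^f$, and that $m_u^f,m_u^g,m_u^h$ all have total mass $1-\psi(u)$; all quantities are finite: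
$$0=\int_E\big[(1-\psi(u))-(1-\psi(u))\big]\,du=\int_E\rho(u)\,(1-\psi(u))\,du .$$
As $E$ is arbitrary and $\psi<1$, $\rho=0$ a.e. on $W$. If $|W|>0$, this gives $|U_0|>0$, so $0\in\mathcal R$; but then $\rho\ne0$ on $W$ by definition of $W$, a contradiction. So $|W|=0$.

## 13. Two plateaus force $\psi'$ to be locally constant

**Lemma 3.** Each $t_0\in T^*$ has a neighborhood on which $\psi'$ is a positive constant and $\rho$ is a.e. constant.

**Step 13.1: choosing two plateaus.** We look for two plateaus that meet in the sum $t$. By (16), $\rho(u)\ne\rho(t_0-u)$ for a set of $u\in(0,t_0)$ of positive measure. By Section 12, for a.e. such $u$ both $\rho(u)$ and $\rho(t_0-u)$ lie in $\mathcal R$. As $\mathcal R$ is countable, there are $r\ne r'$ such that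
$$E_t:=\{u\in(0,t):\rho(u)=r,\ \rho(t-u)=r'\}$$
has positive measure for $t=t_0$. By Fact 3, $|E_t|$ is continuous in $t$, so $|E_t|>0$ for $t$ in an open interval $I\ni t_0$. Shrink $I$ so that $\overline I\subset T^*$ is compact and, for a fixed $u^*$ with $0<u^*<\inf I$, $C(u^*,t-u^*)\ne0$ for all $t\in\overline I$.

**Step 13.2: $\psi'$ is Lipschitz on $I$.** This step provides a second derivative. By (6), $X-cY=(1-c)Z$ and $X-(1-c)Z=cY$ increase in $v$. So $c$ times the increment of $Y$, and $(1-c)$ times the increment of $Z$, is at most the increment of $X$, and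
$$|D(u^*,t-u^*)-D(u^*,t'-u^*)|\le\Big(\frac1c+\frac1{1-c}\Big)|\psi(t)-\psi(t')|\qquad(t,t'\in I).$$
Since $\psi\in C^1(T^*)$, $t\mapsto D(u^*,t-u^*)$ is Lipschitz on $I$. Since $C$ is Lipschitz and $C(u^*,t-u^*)$ is bounded away from $0$, $\psi'(t)=D(u^*,t-u^*)/C(u^*,t-u^*)$ is Lipschitz on $I$.

**Step 13.3: two formulas for $D_v$.** Let $\Sigma=\{u,v>0,\ u+v\in I\}$. By (15) and continuity, $D(u,v)=\psi'(u+v)\,C(u,v)$ on $\Sigma$. So $D$ is locally Lipschitz on $\Sigma$, its a.e. partial derivative $D_v$ is its distributional derivative, and a.e. on $\Sigma$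
$$D_v=\psi''(u+v)\,C(u,v)+\psi'(u+v)\,\big(\rho(u+v)-\rho(v)\big).$$
On the other hand $P=\psi'(u+v)\,du\,dv$ on $\Sigma$, so $D_v=(\eta_2-\zeta_2)\,\psi'(u+v)$ a.e. on $\Sigma$. By (14), the set of points of $\Sigma$ with $\rho(u)\ne\rho(v)$ but $\eta_2-\zeta_2\ne\rho(u)$ is $P$-null, so $\psi'(u+v)=0$ at a.e. point of it. Therefore $D_v=\rho(u)\,\psi'(u+v)$ at a.e. point of $\Sigma$ with $\rho(u)\ne\rho(v)$.

**Step 13.4: comparison.** Write $c_t(u)=C(u,t-u)$. By Fubini in the coordinates $(t,u)$, for a.e. $t\in I$ and a.e. $u\in E_t$ both formulas hold at $(u,t-u)$, where $\rho(u)=r$ and $\rho(t-u)=r'$. Equating them,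
$$\psi''(t)\,c_t(u)=\psi'(t)\,\big(r+r'-\rho(t)\big).\tag{18}$$
The right side does not depend on $u$. The function $c_t$, however, is not a.e. constant on $E_t$: its derivative is $\rho(t-u)-\rho(u)=r'-r\ne0$ for a.e. $u\in E_t$, whereas a Lipschitz function has derivative $0$ a.e. on each of its level sets, because almost every point of such a set is an accumulation point of it. So $\psi''(t)=0$ for a.e. $t\in I$. As $\psi'$ is Lipschitz, it is constant on $I$, and positive because $\psi$ is strictly increasing. Then (18) gives $\rho(t)=r+r'$ for a.e. $t\in I$. This proves Lemma 3. $\square$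

Since components of $T^*$ are connected, **on each component of $T^*$**, $\psi'$ is a positive constant and $\rho$ is a.e. constant.

## 14. No arrangement of plateaus is possible

**Step 14.1: Case 2 is impossible.** If $B$ does not accumulate at $0$, some $(0,\varepsilon)$ lies in $T^*$, and $\rho$ is a.e. constant on it; that is Case 1, a contradiction. Otherwise $B$ is infinite and has no accumulation point in $(0,\infty)$, so we can choose consecutive points $t_1<t_2$ of $B$. Then $(t_1,t_2)\subset T^*$, and $\rho=r$ a.e. on $(t_1,t_2)$ for some $r$. By (17) with $d=t_2-t_1$, $\rho=r$ a.e. successively on $(t_1-kd,\,t_1-(k-1)d)\cap(0,\infty)$ for $k=1,2,\dots$. So $\rho=r$ a.e. on $(0,t_2)$, and again we are in Case 1: a contradiction.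

**Step 14.2: Case 1 is impossible.** We locate the first component of $T^*$ and show that it can neither end nor continue forever. If $t\le\varepsilon_0$, then $R=0$ on $[0,t]$, so $C(u,t-u)=0$ for all $u\in(0,t)$ and $t\in B$. If there were $t\in(\varepsilon_0,2\varepsilon_0)\cap B$, then (16) would give $\rho(t-u)=\rho(u)=0$ for a.e. $u\in(0,t-\varepsilon_0)$, since $t-\varepsilon_0<\varepsilon_0$. So $\rho=0$ a.e. on $(\varepsilon_0,t)$, hence on $(0,t)$, against the maximality of $\varepsilon_0$. Hence $(\varepsilon_0,2\varepsilon_0)\subset T^*$.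

As $\varepsilon_0\in B$, the component of $T^*$ that contains this interval is $(\varepsilon_0,t_2)$ for some $t_2\le\infty$. There $\rho=r$ a.e., and $r\neq0$ by maximality. If $t_2<\infty$, then $t_2\in B$, and (16) gives, for a.e. $u\in(0,\min(\varepsilon_0,t_2-\varepsilon_0))$, that $0=\rho(u)=\rho(t_2-u)=r$, a contradiction. So $t_2=\infty$. Then $\psi'$ is a positive constant on $(\varepsilon_0,\infty)$, so $\psi$ is unbounded, contradicting $\psi<1$.

Both cases are impossible. So the standing assumption $S_g\ne S_h$ is false, and by (3) $S_f=S_g=S_h$. With Section 3 this proves Theorem A: the objects asked for in the problem do not exist. $\blacksquare$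

## 15. Convex combinations of t-conorms, t-norms and negations

A *t-norm* is a commutative, associative function $T:[0,1]^2\to[0,1]$, increasing in each variable, with neutral element $1$; a continuous one is Archimedean if $T(x,x)<x$ on $(0,1)$. For example $T(x,y)=xy$. The map $T(x,y)=1-S(1-x,1-y)$ exchanges continuous Archimedean t-conorms and t-norms; $xy$ corresponds to $S_P$.

**Theorem B.** Let $c\in(0,1)$.

1. If $S_g\ne S_h$ are continuous Archimedean t-conorms, then $cS_g+(1-c)S_h$ is not a t-conorm. Dually, a nontrivial convex combination of two distinct continuous Archimedean t-norms is never a t-norm.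
2. Let $N_1,\dots,N_m$ be involutive negations and $\lambda_i>0$, $\sum\lambda_i=1$. Then $\sum\lambda_iN_i$ is involutive iff $N_1=\dots=N_m$.
3. Let $S_g,S_h$ be continuous Archimedean t-conorms and $N_g,N_h$ involutive negations. Then $cI_{S_g,N_g}+(1-c)I_{S_h,N_h}$ has the form $(x,y)\mapsto S(N(x),y)$ with some t-conorm $S$ and some involutive negation $N$ iff $S_g=S_h$ and $N_g=N_h$; then $S=S_g$ and $N=N_g$.

**Proof of part 1.** Suppose $S=cS_g+(1-c)S_h$ is a t-conorm. It is continuous, and $S(x,x)>x$ on $(0,1)$ because this holds for $S_g$ and $S_h$. So $S$ is continuous Archimedean, and (3) holds with $S_f=S$. Sections 4–14 use only (3), and they give $S_g=S_h$. The statement for t-norms follows through $T(x,y)=1-S(1-x,1-y)$, which respects convex combinations.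

**Proof of part 2.** Let $N=\sum\lambda_iN_i$ be involutive. Applying (2) to $N$ and to each $N_i$, $\int N^2=\sum\lambda_i\int N_i^2$. Since $\sum\lambda_i(N_i-N)^2=\sum\lambda_iN_i^2-N^2$, we get $\sum\lambda_i\int(N_i-N)^2=0$, and all $N_i=N$ by continuity. The converse is trivial.

**Proof of part 3.** Suppose the combination equals $S(N(x),y)$. Setting $y=0$ gives $N=cN_g+(1-c)N_h$, so $N=N_g=N_h$ by part 2. Substituting $N(x)$ for $x$ gives $S=cS_g+(1-c)S_h$, and part 1 gives $S_g=S_h$; then $S=S_g$. The converse is trivial. $\blacksquare$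

**Remark (involutivity cannot be dropped).** Return to the first example of Section 1 with a general weight: $S_f=S_g=S_h=S_P$, $N_g(x)=1-x$, $N_h(x)=1-x^2$, $N_f=cN_g+(1-c)N_h$. These negations are continuous and strictly decreasing. Since $S_P(N(x),y)=N(x)+(1-N(x))y$ is affine in $N$, equation (1) holds, with pairwise different implications. This does not conflict with Theorem A. A differentiable involutive negation satisfies $N'(1)N'(0)=1$, as one sees by differentiating $N(N(x))=x$ at $x=0$. But $N_h'(1)N_h'(0)=(-2)\cdot0=0$, and $N_f'(1)N_f'(0)=(2-c)\,c=1-(1-c)^2<1$. So neither $N_h$ nor $N_f$ is involutive.
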